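\title{Contracting a graph with a large witness set at a dominating vertex}

\begin{abstract}
For a fixed graph $H$ and a fixed vertex $v$ of $H$, the problem $(H,v)$-\textsc{Contractibility} asks whether a given graph $G$ can be contracted to $H$ in such a way that at least $k$ vertices of $G$ are merged into $v$. We determine the complexity of this problem when $v$ is adjacent to all other vertices of $H$. It is solvable in polynomial time if every component of $H-v$ is a path or one of the four subdivided claws $S_{1,1,1}$, $S_{1,1,2}$, $S_{1,2,2}$, $S_{1,2,3}$, and it is NP-complete otherwise. Assuming $\mathrm{P}\neq\mathrm{NP}$, the smallest graph $H$ with a dominating vertex $v$ for which the problem is NP-complete is $K_4$.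
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs in this paper are finite, simple and undirected. \emph{Contracting} an edge $uw$ of a graph means deleting $u$ and $w$ and adding a new vertex adjacent to every former neighbor of $u$ or $w$. A graph $G$ \emph{contracts to} a graph $H$ if $H$ can be obtained from $G$ by a sequence of edge contractions. Recording, for each vertex $h$ of $H$, the set of vertices of $G$ that were merged into $h$ gives an equivalent static description. An \emph{$H$-witness structure} $\mathcal W$ of $G$ is a partition of $V_G$ into nonempty sets $W(h)$, $h\in V_H$, called \emph{witness sets} or \emph{bags}, such that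
\begin{itemize}
\item[(i)] each $G[W(h)]$ is connected, and
\item[(ii)] for distinct $h,h'\in V_H$, some edge of $G$ joins $W(h)$ and $W(h')$ if and only if $hh'\in E_H$.
\end{itemize}
The graph $G$ contracts to $H$ if and only if it has an $H$-witness structure.

For a fixed graph $H$, the problem $H$-\textsc{Contractibility} asks whether a given graph $G$ contracts to $H$. Nothing may be deleted in a contraction, so every vertex of $G$ has to be placed in some bag, and one may ask how unevenly this can be done. For a fixed graph $H$ and a fixed vertex $v\in V_H$, the problem $(H,v)$-\textsc{Contractibility} takes a graph $G$ and an integer $k$ and asks whether $G$ has an $H$-witness structure with $|W(v)|\ge k$. For $k=1$ this is $H$-\textsc{Contractibility}, so the new problem is at least as hard as the old one. It belongs to NP, since a witness structure is a certificate; we use this without further mention.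

A vertex $v$ of $H$ is \emph{dominating} if it is adjacent to every other vertex of $H$. The following facts are given in~\cite{source}.
\begin{itemize}
\item[(K1)] $(H,v)$-\textsc{Contractibility} is NP-complete whenever $H$ is connected and $v$ does not dominate $H$.
\item[(K2)] There is a graph on $69$ vertices with a dominating vertex for which $H$-\textsc{Contractibility} is NP-complete. It is the join $K_1\bowtie\bar H$ of a single vertex with a certain graph $\bar H$ on $68$ vertices, that is, $\bar H$ together with a new vertex adjacent to all its vertices.
\item[(K3)] $(K_1\bowtie\bar H,v)$-\textsc{Contractibility} is NP-complete for every vertex $v$ of $K_1\bowtie\bar H$.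
\item[(K4)] $(K_p,v)$-\textsc{Contractibility} is solvable in polynomial time for $p\le 3$.
\end{itemize}
By (K1), only dominating vertices $v$ can give a tractable problem for connected $H$, and by (K3) they do not always do so. This leads to the question, posed in~\cite{source}, that we answer here: \emph{what is the smallest number of vertices of a graph $H$ with a dominating vertex $v$ such that $(H,v)$-\textsc{Contractibility} is NP-complete?} By (K3) the answer is at most $69$.

There is a reason to expect small dominated cases to be easy. If $v$ is dominating, moving vertices of $G$ into $W(v)$ never creates a forbidden adjacency, so a largest $W(v)$ swallows everything that the other bags can spare. When $H$ is a star with center $v$, this leaves a single vertex in each of the other bags (Lemma~\ref{lem:lowdegree}), and one can try all choices. Nevertheless hardness sets in almost at once.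

\begin{theorem}\label{thm:min}
Assume $\mathrm P\ne\mathrm{NP}$. The minimum number of vertices of a graph $H$ with a dominating vertex $v$ for which $(H,v)$-\textsc{Contractibility} is NP-complete is $4$, and it is attained by $H=K_4$ with any vertex $v$. More precisely, $(K_4,v)$-\textsc{Contractibility} is NP-complete, and $(H,v)$-\textsc{Contractibility} is solvable in polynomial time whenever $|V_H|\le 3$ and $v$ dominates $H$.
\end{theorem}

The mechanism that separates $K_3$ from $K_4$ decides every dominated case. For $a,b,c\ge1$, the \emph{subdivided claw} $S_{a,b,c}$ consists of a \emph{center} and three \emph{legs}: disjoint paths with $a$, $b$ and $c$ vertices, each joined to the center at one end. The number of vertices of a leg is its \emph{length}. A single vertex counts as a path.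

\begin{theorem}\label{thm:dichotomy}
Let $v$ be a dominating vertex of $H$. If every component of $H-v$ is a path or one of $S_{1,1,1}$, $S_{1,1,2}$, $S_{1,2,2}$, $S_{1,2,3}$, then $(H,v)$-\textsc{Contractibility} is solvable in polynomial time. Otherwise it is NP-complete.
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{itemize}
\item[(i)] $(K_p,v)$-\textsc{Contractibility} is solvable in polynomial time for $p\le3$ and NP-complete for $p\ge4$.
\item[(ii)] Assume $\mathrm P\ne\mathrm{NP}$. Then $K_4$ is the only graph $H$ on four vertices with a dominating vertex $v$ for which $(H,v)$-\textsc{Contractibility} is NP-complete.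
\item[(iii)] For every connected graph $H$ and every vertex $v$ of $H$, Theorem~\ref{thm:dichotomy} and (K1) together determine whether $(H,v)$-\textsc{Contractibility} is solvable in polynomial time or NP-complete.
\end{itemize}
\end{corollary}

\begin{proof}
(i) The graph $K_p-v=K_{p-1}$ is empty or a path for $p\le3$ and contains a cycle for $p\ge4$. (ii) The graphs on three vertices are $3K_1$, $K_2+K_1$, $P_3$ and $K_3$, and all components of the first three are paths. (iii) The vertex $v$ either dominates $H$ or does not.
\end{proof}

The guess that the problem is easy whenever $H-v$ is a forest is therefore wrong: $H-v=K_{1,4}$ is hard. Nor is the tractable class closed under taking induced subgraphs of $H-v$, because $S_{1,2,3}$ is tractable while its induced subgraph $S_{1,1,3}$ is hard.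

Call an $H$-witness structure of $G$ \emph{optimal} if $|W(v)|$ is as large as possible. The quantity that governs both halves of Theorem~\ref{thm:dichotomy} is the \emph{boundary} of $W(v)$ in an optimal structure: the set of vertices outside $W(v)$ with a neighbor in $W(v)$. If the boundary has bounded size, one can guess it and reconstruct the structure from it. If arbitrarily many vertices can be forced to stay on the boundary, then each of them can be replaced by a pair of twins, one of which must stay outside $W(v)$ while the other may join it, and these independent binary choices encode a truth assignment. Section~\ref{sec:small} carries out both arguments in the smallest cases and thereby proves Theorem~\ref{thm:min} independently of the rest. Sections~\ref{sec:hard} and~\ref{sec:poly} prove the two halves of Theorem~\ref{thm:dichotomy}. The list of four claws comes from a single arithmetic fact, Lemma~\ref{lem:four}, which is used in both halves.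

\section{Basic facts on contractions}\label{sec:basic}

Let $G$ be a graph. A set $Y\subseteq V_G$ is \emph{connected} if it is nonempty and $G[Y]$ is connected, and it \emph{contracts to} a graph $S$ if $G[Y]$ does. Two disjoint sets are \emph{adjacent} if some edge joins them, and $N(Y)$ is the set of vertices outside $Y$ with a neighbor in $Y$. For a connected set $B$ and $u\in B$, a \emph{component of $B-u$} is the vertex set of a component of $G[B\setminus\{u\}]$. The \emph{cyclomatic number} of $G$ is $\mu(G)=|E_G|-|V_G|+\omega(G)$, where $\omega(G)$ is the number of components; it vanishes exactly for forests. For a tree $T$ with at least two vertices, $\ell(T)$ is its number of leaves.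

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] If $B$ is connected, $u\in B$ and $K$ is a component of $B-u$, then $K$ is adjacent to $u$, and $B\setminus K$ is a connected set containing $u$.
\item[(b)] Let $\mathcal W$ be an $H$-witness structure of $G$ and $S\subseteq V_H$. Then $\bigcup_{h\in S}W(h)$ contracts to $H[S]$, and this union is connected if $S$ is connected in $H$. The components of $G$ are the unions that belong to the components of $H$.
\item[(c)] The cyclomatic number does not increase under edge contractions or under taking subgraphs. In particular, a contraction of a forest is a forest.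
\item[(d)] A contraction of a path is a path.
\item[(e)] If a tree $T$ contracts to a tree $T'$ with $|V_{T'}|\ge2$, or contains such a tree $T'$ as a subgraph, then $\ell(T')\le\ell(T)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Every component of $B-u$ is adjacent to $u$ because $B$ is connected, and $B\setminus K$ consists of $u$ and the other components.

(b) The bags $W(h)$, $h\in S$, form an $H[S]$-witness structure of their union. Connected bags that are adjacent along the edges of a connected graph have a connected union, and bags of different components of $H$ are not adjacent.

(c) A contraction removes one vertex and at least one edge and keeps $\omega$. Deleting an edge lowers $|E|$ by one and raises $\omega$ by at most one, and deleting an isolated vertex lowers $|V|$ and $\omega$ by one each.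

(d) The bags are consecutive subpaths.

(e) Suppose that $T$ contracts to $T'$, and let $B$ be the bag of a leaf of $T'$. By (b), both $B$ and $V_T\setminus B$ are connected, so exactly one edge of $T$ leaves $B$. If $|B|=1$, then $B$ is a leaf of $T$. Otherwise the subtree $T[B]$ has at least two leaves, and one that is not on the leaving edge is a leaf of $T$. So different leaves of $T'$ give different leaves of $T$. If $T'$ is a subtree of $T$, each component of $T-V_{T'}$ is joined to $T'$ by exactly one edge; adding it to the bag of the vertex where it is attached shows that $T$ contracts to $T'$.
\end{proof}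

From now on $v$ is a dominating vertex of $H$, and we write $F=H-v$. The definition of a witness structure then reads as follows.
\begin{itemize}
\item[$(\star)$] \emph{An $H$-witness structure of $G$ consists of a connected set $W=W(v)$ and an $F$-witness structure of $G-W$ each of whose bags meets $N(W)$.}
\end{itemize}
Our algorithms compute the largest possible $|W|$, or report that no witness structure exists, and compare the result with $k$. Since $H$ is connected, they may reject a disconnected $G$ at once.

\section{The step from three vertices to four}\label{sec:small}

\subsection{At most three vertices}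

\begin{proposition}\label{prop:three}
If $|V_H|\le3$ and $v$ dominates $H$, then $(H,v)$-\textsc{Contractibility} is solvable in polynomial time.
\end{proposition}

\begin{proof}
The graph $F$ is empty, $K_1$, $2K_1$ or $K_2$, so $H$ is $K_1$, $K_2$, $P_3$ with its middle vertex $v$, or $K_3$. Let $G$ be connected. For $H=K_1$ the only candidate is $W=V_G$. For $H=K_2$ we need $|V_G|\ge2$, and then the optimum is $|V_G|-1$: a leaf $u$ of a spanning tree of $G$ gives the bags $\{u\}$ and $V_G\setminus\{u\}$.

Let $H$ be $P_3$ or $K_3$, and consider an optimal structure with bags $W=W(v)$, $A$ and $B$. We claim that exactly one vertex $a\in A$ has neighbors outside $A$. Take $u\in A\cap N(W)$, and suppose that $A-u$ has a component $K$, which in the case $H=K_3$ is also assumed to be adjacent to $B$. Replace $A$ by $K$ and $W$ by $W\cup(A\setminus K)$. By Lemma~\ref{lem:basic}(a), $A\setminus K$ is connected and contains $u$, so the new $W$ is connected, and $K$ is adjacent to it through $u$. The sets $K$ and $B$ are adjacent if $H=K_3$, by assumption, and nonadjacent if $H=P_3$, because $K\subseteq A$. So we have a witness structure with a larger $W$, a contradiction. For $H=P_3$ this means $A=\{u\}$. For $H=K_3$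 it means that $u$ is the only vertex of $A$ with a neighbor in $B$. As this holds for every $u\in A\cap N(W)$, that set has a single element $a$, and the claim follows. By symmetry exactly one vertex $b\in B$ has neighbors outside $B$.

Consequently $N(W)=\{a,b\}$, the set $W$ is a component of $G-\{a,b\}$, and every other component $C$ of $G-\{a,b\}$ satisfies either $N(C)=\{a\}$ and $C\subseteq A$, or $N(C)=\{b\}$ and $C\subseteq B$. The structure is thus determined by $a$, $b$ and $W$. We try all pairs $a,b$ and all components $W$ of $G-\{a,b\}$, distribute the remaining components by this rule, rejecting the candidate if that is impossible, and test whether the result is a witness structure.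
\end{proof}

The bags $A$ and $B$ for $H=K_3$ may be large, since anything attached to the rest of $G$ only through $a$ must stay in $A$. What is bounded is the boundary $N(W)$.

\subsection{The complete graph on four vertices}

For $H=K_4$, condition $(\star)$ requires $G-W$ to contract to a triangle, so $G-W$ contains a cycle by Lemma~\ref{lem:basic}(c). A cycle cannot be shortened by removing vertices from it, and this makes the boundary unbounded.

\begin{example}\label{ex:wheel}
Let $G$ consist of a cycle $Z$ on $n\ge3$ vertices, a vertex $r$ adjacent to all vertices of $Z$, and $n$ leaves attached to $r$. A connected set avoiding $r$ has at most $n$ vertices. If $r\in W$, then $G-W$ is connected and contains a cycle, so $G-W=Z$ and $W$ consists of $r$ and its leaves. Cutting $Z$ into three arcs shows that this $W$ occurs, and $|W|=n+1$, so it is optimal. Its boundary is the whole cycle.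
\end{example}

To turn this rigidity into hardness we double each vertex of the cycle. A cycle that runs once around uses one twin from each pair and leaves the other to $W$. Two kinds of extra vertices, forced into $W$ by many leaves as $r$ was, impose conditions on the choice, because they have to be connected to $r$ inside $W$. A vertex $d_i$ adjacent to the $i$th pair forbids removing both twins; without it, two consecutive pairs would supply a cycle of length four. A vertex $c_j$ adjacent to three chosen twins expresses a clause.

Recall that an instance $\varphi$ of the NP-complete problem 3-\textsc{Sat} consists of clauses $C_1,\dots,C_m$, each a disjunction of three literals $x_i$ or $\neg x_i$ in variables $x_1,\dots,x_n$, and asks for a truth assignment that makes some literal in every clause true. Adding unused variables, we may assume $n\ge3$.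

\begin{proposition}\label{prop:K4}
$(K_4,v)$-\textsc{Contractibility} is NP-complete.
\end{proposition}

\begin{proof}
Given $\varphi$, construct $G$ as follows, with indices $i$ modulo $n$.
\begin{itemize}
\item The \emph{literal vertices} are $t_i$, representing $x_i$, and $f_i$, representing $\neg x_i$. Each of $t_i,f_i$ is adjacent to each of $t_{i+1},f_{i+1}$. Let $L$ be the set of the $2n$ literal vertices.
\item The \emph{heavy vertices} are $r$, adjacent to all of $L$; $d_i$ for $1\le i\le n$, adjacent to $t_i$ and $f_i$; and $c_j$ for $1\le j\le m$, adjacent to the vertices of the literals of $C_j$.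
\item Each heavy vertex receives $n+1$ private leaves.
\end{itemize}
Put $k=|V_G|-n$. We show that $\varphi$ is satisfiable if and only if $G$ has a $K_4$-witness structure with $|W(v)|\ge k$.

Suppose that $\varphi$ has a satisfying assignment. Let $y_i\in\{t_i,f_i\}$ be the vertex of the \emph{false} literal, $D=\{y_1,\dots,y_n\}$ and $W=V_G\setminus D$, so that $|W|=k$. The set $W$ is connected: the vertices of true literals are adjacent to $r$, each $d_i$ and each $c_j$ is adjacent to the vertex of a true literal, and every leaf is attached to a heavy vertex. The graph $G[D]$ is the cycle $y_1y_2\cdots y_ny_1$. The sets $\{y_1\}$, $\{y_2\}$, $\{y_3,\dots,y_n\}$ are connected, pairwise adjacent through $y_1y_2$, $y_2y_3$, $y_ny_1$, and adjacent to $r\in W$.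

Conversely, let $W=W(v)$ satisfy $|W|\ge k$, and let $D=V_G\setminus W$, so that $|D|\le n$.
\begin{itemize}
\item[(S1)] \emph{All heavy vertices are in $W$.} The set $W$ is connected and has at least $k\ge2$ vertices, so it cannot contain a leaf without its neighbor. A heavy vertex in $D$ would therefore bring its $n+1$ leaves into $D$.
\item[(S2)] \emph{$D\subseteq L$.} By (S1) a leaf in $D$ would be isolated in $G[D]$, but $G[D]$ contracts to $K_3$ and is therefore connected with at least three vertices.
\item[(S3)] \emph{$D$ contains at most one of $t_i,f_i$.} A path in $W$ from $d_i$ to $r$ leaves $d_i$ through $t_i$ or $f_i$.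
\item[(S4)] \emph{$D$ contains exactly one of $t_i,f_i$ for every $i$.} By (S2) and (S3), $G[D]$ is isomorphic to the subgraph of the $n$-cycle induced by the indices that occur in $D$. It is not a forest, by Lemma~\ref{lem:basic}(c), so all indices occur.
\item[(S5)] \emph{Setting $x_i$ true if and only if $t_i\in W$ satisfies $\varphi$.} By (S4) a literal is true exactly when its vertex is in $W$. A path in $W$ from $c_j$ to $r$ leaves $c_j$ through the vertex of a literal of $C_j$. \qedhere
\end{itemize}
\end{proof}

Propositions~\ref{prop:three} and~\ref{prop:K4} prove Theorem~\ref{thm:min}, because a problem in P is not NP-complete when $\mathrm P\ne\mathrm{NP}$.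

\section{The NP-complete cases}\label{sec:hard}

\subsection{Templates}

The proof of Proposition~\ref{prop:K4} used two properties of the $n$-cycle: it contracts to $F=K_3$, and it ceases to do so, together with all its induced subgraphs, once a vertex is removed. We isolate these properties. Let $P$ be a graph with distinct vertices $z_1,\dots,z_n$. We call $(P;z_1,\dots,z_n)$ an \emph{$n$-template for $F$} if
\begin{itemize}
\item[(P1)] $P$ contracts to $F$, and
\item[(P2)] if $D\subseteq V_P$ misses some $z_i$ and $I$ is a set of isolated vertices of $F$, then $P[D]$ does not contract to $F-I$.
\end{itemize}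
The set $I$ is needed because step (S2) fails when $F$ has isolated vertices: a leaf of the construction can serve as the bag of such a vertex.

\begin{lemma}\label{lem:template}
Suppose that for every $n\ge3$ an $n$-template for $F$ can be constructed in time polynomial in $n$. Then $(H,v)$-\textsc{Contractibility} is NP-complete.
\end{lemma}

\begin{proof}
Let $\varphi$ have $n\ge3$ variables, let $(P;z_1,\dots,z_n)$ be an $n$-template and $p=|V_P|$. Let $\Lambda$ be obtained from $P$ by replacing each $z_i$ by two nonadjacent twins $t_i,f_i$: an edge $z_iy$ with $y\notin\{z_1,\dots,z_n\}$ becomes the two edges $t_iy,f_iy$, and an edge $z_iz_j$ becomes the four edges between $\{t_i,f_i\}$ and $\{t_j,f_j\}$. Add $r$ adjacent to all vertices of $\Lambda$, add $d_i$ and $c_j$ as in the proof of Proposition~\ref{prop:K4}, and give each heavy vertex $p+1$ private leaves. Call the result $G$ and put $k=|V_G|-p$. If $D'\subseteq V_\Lambda$ contains at most one of $t_i,f_i$ for each $i$, then $G[D']\cong P[D^\circ]$, where $D^\circ$ arises from $D'$ by replacing $t_i$ or $f_i$ by $z_i$.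

If $\varphi$ has a satisfying assignment, let $D$ be $V_\Lambda$ without the vertices of the true literals. Then $G[D]\cong P$ contracts to $F$ by (P1), and every vertex of $D$ is adjacent to $r$. The set $W=V_G\setminus D$ has $k$ elements; it consists of the vertices of true literals, the heavy vertices and the leaves, and it is connected for the reasons given in the earlier proof. By $(\star)$ we have the required structure.

Conversely, let $W=W(v)$ satisfy $|W|\ge k$ and let $D=V_G\setminus W$, so that $|D|\le p$. Steps (S1) and (S3) hold word for word, with $p$ in place of $n$. A leaf in $D$ is isolated in $G[D]$ by (S1), so it forms a bag by itself, and this bag belongs to an isolated vertex of $F$. Removing these bags shows that $D'=D\cap V_\Lambda$ contracts to $F-I$ for a set $I$ of isolated vertices of $F$. Hence $P[D^\circ]$ contracts to $F-I$, and (P2) gives $z_1,\dots,z_n\in D^\circ$. This is (S4), and (S5) follows as before.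
\end{proof}

It remains to build templates. For a tree $T$ with at least two vertices, $\sum_x(\deg x-2)=-2$, that is,
\[
\ell(T)=2+\sum_{\deg x\ge3}(\deg x-2).
\]
Thus a tree with two leaves is a path, and a tree with three leaves has a single vertex of degree at least $3$, of degree exactly $3$, and is a subdivided claw. If $F$ is not in the tractable class of Theorem~\ref{thm:dichotomy}, then one of the following holds: $F$ contains a cycle; $F$ is a forest and some component has at least four leaves; or all components of $F$ are paths or subdivided claws, and one of them is a subdivided claw outside the list. Lemmas~\ref{lem:cycle}, \ref{lem:leaves} and~\ref{lem:claw} treat these cases. All templates have size $n+O(1)$ and can be written down in polynomial time.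

\subsection{Cycles}

\begin{lemma}\label{lem:cycle}
If $F$ contains a cycle, then $F$ has an $n$-template for every $n$.
\end{lemma}

\begin{proof}
Let $e$ be an edge on a cycle of $F$, and let $P$ be obtained by subdividing $e$ with new vertices $z_1,\dots,z_n$. Contracting them into an end of $e$ gives (P1). Subdividing adds equally many vertices and edges, so $\mu(P)=\mu(F)$. The vertex $z_i$ has degree $2$ and lies on a cycle, so deleting it removes one vertex and two edges and keeps the number of components: $\mu(P-z_i)=\mu(F)-1$. If $D$ misses $z_i$, then every contraction of $P[D]$ has cyclomatic number at most $\mu(F)-1$ by Lemma~\ref{lem:basic}(c), whereas $\mu(F-I)=\mu(F)$. This is (P2).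
\end{proof}

\subsection{Trees with at least four leaves}

In a forest, the number of leaves of a component takes over the role of the cyclomatic number. We subdivide an edge with at least two leaves on either side. Deleting a subdividing vertex loses at least two leaves and creates at most one on each side, so both sides are too poor in leaves. With only three leaves no such edge exists.

\begin{lemma}\label{lem:leaves}
If $F$ is a forest and some component of $F$ has at least four leaves, then $F$ has an $n$-template for every $n$.
\end{lemma}

\begin{proof}
Let $T$ be a component with the maximum number $\ell\ge4$ of leaves. We first find a tree $T^*$ that contracts to $T$ and has $\ell$ leaves, and an edge $e^*$ of $T^*$ with a vertex of degree at least $3$ on either side. If $T$ has two vertices of degree at least $3$, let $T^*=T$ and let $e^*$ be an edge on the path between them. Otherwise $T$ has a unique vertex $x$ of degree at least $3$, and $\deg x=\ell\ge4$. Split $x$ into two vertices $x',x''$ joined by a new edge $e^*$, giving two neighbors of $x$ to $x'$ and the remaining $\ell-2\ge2$ to $x''$; the leaves do not change. In both cases, a vertex of degree at least $3$ has two neighbors that lead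 away from $e^*$, and each of them leads to a leaf of $T^*$. So the two sides of $e^*$ contain $\ell_1\ge2$ and $\ell_2\ge2$ leaves of $T^*$, with $\ell_1+\ell_2=\ell$.

Let $T'$ be $T^*$ with $e^*$ subdivided by $z_1,\dots,z_n$, and let $P$ be $F$ with $T$ replaced by $T'$. Then $T'$ contracts to $T^*$ and hence to $T$, which gives (P1).

For (P2), call a tree \emph{rich} if it has at least $\ell$ leaves, and let $q$ be the number of rich components of $F$. Suppose that $D$ misses $z_i$ and $P[D]$ contracts to $F-I$. The $q$ rich components survive in $F-I$, so $P[D]$ has at least $q$ rich components by parts (b) and (e) of Lemma~\ref{lem:basic}. We count where these can lie. A leaf of a component of $T'-z_i$ is a leaf of $T^*$ on the corresponding side of $e^*$ or a neighbor of $z_i$, so these two components have at most $\ell_1+1\le\ell-1$ and $\ell_2+1\le\ell-1$ leaves. By Lemma~\ref{lem:basic}(e) they contain no rich subtree, and neither does a component of $F$ that is not rich. A rich component $S\ne T$ of $F$ has exactly $\ell$ leaves and does not contain two disjoint rich subtrees. Indeed, deleting an edge on the path between them would split $S$ into two trees that are rich by Lemma~\ref{lem:basic}(e),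 in each of which all leaves but at most one are leaves of $S$; then $\ell(S)\ge2\ell-2>\ell$. So $P[D]$ has at most $q-1$ rich components, a contradiction.
\end{proof}

\subsection{Subdivided claws}\label{sec:claws}

Subdividing an edge of $T=S_{a,b,c}$ only lengthens a leg, and the end of the leg can then be discarded. We stretch the center instead. Let $Y=Y_n(a,b,c)$ consist of the \emph{long path}
\[
\alpha_a\cdots\alpha_1\,z_1\cdots z_n\,\gamma_1\cdots\gamma_c ,
\]
the path $\beta_1\cdots\beta_b$, and the edges $\beta_1z_i$ for all $i$ (Figure~\ref{fig:Y}). Contracting $z_1\cdots z_n$ to a vertex gives $T$.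

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (0,0) -- (6,0);
\draw (3,1.3) -- (5.4,1.3);
\foreach \i in {1,...,5} {
  \draw (3,1.3) -- (\i,0);
  \fill (\i,0) circle (2pt) node[below=2pt] {$z_{\i}$};
}
\fill (0,0) circle (2pt) node[below=2pt] {$\alpha_1$};
\fill (6,0) circle (2pt) node[below=2pt] {$\gamma_1$};
\fill (3,1.3) circle (2pt) node[above=2pt] {$\beta_1$};
\fill (4.2,1.3) circle (2pt) node[above=2pt] {$\beta_2$};
\fill (5.4,1.3) circle (2pt) node[above=2pt] {$\beta_3$};
\end{tikzpicture}
\caption{The graph $Y_5(1,3,1)$. Contracting the path $z_1\cdots z_5$ to one vertex gives the subdivided claw with legs $\alpha_1$, $\beta_1\beta_2\beta_3$ and $\gamma_1$.}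
\label{fig:Y}
\end{figure}

Once a vertex $z_i$ is removed, the natural candidate for a new center is $\beta_1$. Seen from $\beta_1$, the $\alpha$-leg and the $\gamma$-leg have gained a vertex, namely $z_1$ and $z_n$; the $\beta$-leg has lost one; and the inner vertices $z_i$ offer legs of length $1$. Whether $T$ can be rebuilt from these is a question about the three numbers $a,b,c$.

\begin{example}\label{ex:claws}
In $Y_5(1,1,1)$ the set $\{\beta_1,z_1,z_3,z_5\}$ induces $S_{1,1,1}$ and misses $z_2$, so (P2) fails for the claw. In $Y_n(1,3,1)$, on the other hand, $T=S_{1,1,3}$ cannot be rebuilt with $\beta_1$ in the center bag: the second and third bags of the leg of length $3$ would form a connected set with at least two vertices avoiding $\beta_1$ and its neighbors, and only the pairwise nonadjacent vertices $\alpha_1,\gamma_1,\beta_3$ remain.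
\end{example}

A \emph{naming} of a subdivided claw is an assignment of the letters $a,b,c$ to the lengths of its three legs, in any order. We say that a family of legs \emph{fits into} a list of numbers if the legs can be assigned to distinct entries of the list so that the length of each leg is at most its entry.

\begin{lemma}\label{lem:four}
Let $T$ be a subdivided claw.
\begin{itemize}
\item[(i)] If $T$ is one of $S_{1,1,1},S_{1,1,2},S_{1,2,2},S_{1,2,3}$, then for every naming the three legs of $T$ fit into $(a+1,\ c+1,\ b-1,\ 1)$.
\item[(ii)] Otherwise there is a naming for which the legs of length at least $2$ do not fit into $(a+1,\ c+1,\ b-1)$.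
\end{itemize}
\end{lemma}

\begin{proof}
(i) The statement is symmetric in $a$ and $c$, so let $a\le c$. If $b=1$, assign the legs $a,b,c$ to the entries $a+1$, $1$, $c+1$. If $b=2$, then $a=1$ in each of $S_{1,1,2},S_{1,2,2},S_{1,2,3}$; assign $a,b,c$ to $1$, $a+1=2$, $c+1$. If $b=3$, then $T=S_{1,2,3}$ with $a=1$ and $c=2$; assign $a,b,c$ to $1$, $c+1=3$, $b-1=2$.

(ii) Let $t_1\le t_2\le t_3$ be the lengths. If $t_1=1$, $t_2\le2$ and $t_3\le t_2+1$, then $(t_2,t_3)$ is one of $(1,1),(1,2),(2,2),(2,3)$ and $T$ is in the list. So one of three cases occurs. If $t_1\ge2$, let $b=t_1$: all three legs have to be assigned, and none fits into the entry $b-1=t_1-1$. If $t_1=1$ and $t_3\ge t_2+2$, let $b=t_3$: the entries are $2$, $t_2+1$ and $t_3-1$, all smaller than $t_3\ge3$. If $t_1=1$ and $t_2\ge3$, let $b=t_2$: the entries are $2$, $t_3+1$ and $t_2-1$, and the two legs of lengths $t_2,t_3\ge3$ both fit only into $t_3+1$.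
\end{proof}

\begin{lemma}\label{lem:Y}
Let $T$ be a subdivided claw with a naming as in Lemma~\ref{lem:four}(ii), and let $Y=Y_n(a,b,c)$. If $X\subseteq V_Y$ is connected and misses some $z_i$, then $X$ does not contract to $T$.
\end{lemma}

\begin{proof}
If $\beta_1\notin X$, then $Y[X]$ is a path and Lemma~\ref{lem:basic}(d) applies. So let $\beta_1\in X$. The components of $X-\beta_1$ induce paths; call them \emph{strands}. Each strand contains a neighbor of $\beta_1$, since $X$ is connected. A strand in $\{\beta_2,\dots,\beta_b\}$ therefore has $\beta_2$ as an end, and $\beta_2$ is its only neighbor of $\beta_1$. Every other strand is a subpath of the long path, its neighbors of $\beta_1$ are its $z$-vertices, and it does not contain both an $\alpha$-vertex and a $\gamma$-vertex, because some $z_i$ is missing.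

Suppose that $Y[X]$ has a $T$-witness structure. Let $f_0$ be the center of $T$, and let $B=W(f)$ be the bag that contains $\beta_1$. We distinguish three positions of $f$; only the last one uses the lengths of the legs.

\emph{Case 1: $f$ is neither $f_0$ nor adjacent to $f_0$.} The bags of $f_0$ and its three neighbors have a connected union that avoids $\beta_1$. This union is a subpath of a strand and contracts to $K_{1,3}$, contrary to Lemma~\ref{lem:basic}(d).

\emph{Case 2: $f$ is adjacent to $f_0$.} Let $M=W(f_0)$, and let $M',M''$ be the bags of the other two neighbors of $f_0$. The union $M'\cup M\cup M''$ is connected and avoids $\beta_1$, so $M',M,M''$ are consecutive subpaths of a strand $Q$, with $M$ in the middle. Every vertex of $X$ in $N(M)$ is $\beta_1$ or lies in $Q$, and in the latter case it lies in $M'\cup M''$. As $M$ is adjacent to $B$, it contains a neighbor of $\beta_1$. The bags $M'$ and $M''$ are not adjacent to $B$, so they contain none. If $Q\subseteq\{\beta_2,\dots,\beta_b\}$, then $M$ contains the end $\beta_2$ of $Q$, although $M$ is in the middle. Otherwise $M'$ and $M''$ contain no $z$-vertex, so both consist of $\alpha$-vertices or both consist of $\gamma$-vertices. Then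 so does the segment $M$ between them, although it contains a $z$-vertex.

\emph{Case 3: $f=f_0$.} Removing $\beta_1$ and all its neighbors from $Y$ leaves three paths, which we call \emph{homes}: the $\alpha$-vertices, the $\gamma$-vertices and $\{\beta_3,\dots,\beta_b\}$, the last being empty if $b\le2$. Consider a leg of $T$ of length $t\ge2$ with bags $M_1,\dots,M_t$, numbered outward from the center. The set $M_2\cup\dots\cup M_t$ is connected, disjoint from $B$ and not adjacent to $B$, so it lies in a home. It has at least $t-1$ vertices, whence $t\le a+1$, $t\le c+1$ or $t\le b-1$, according to the home. If we show that two such legs cannot use the same home, then the legs of length at least $2$ fit into $(a+1,c+1,b-1)$, contradicting the choice of the naming.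

Suppose that two legs use the same home, and let $L_1,L_2$ be the unions of all their bags. A strand that meets the home also contains a neighbor of $\beta_1$, and hence the first vertex $\alpha_1$, $\gamma_1$ or $\beta_3$ of the home. So only one strand $Q$ meets the home, and $L_1,L_2$ are disjoint subpaths of $Q$. By the description of strands, we can orient $Q$ so that it begins with its home vertices and all its neighbors of $\beta_1$ come after them. Let $L_2$ come before $L_1$, and let $h\in L_1$ be a home vertex. Then $L_2$ comes before $h$, so it lies in the home and contains no neighbor of $\beta_1$. But $L_2$ is adjacent to $B$, so some $w\in B\cap Q$ is adjacent to $L_2$. This $w$ is next to $L_2$ on $Q$ and not in $L_1$, so it comes before $L_1$. A path in $B$ from $w$ to $\beta_1$ runs along $Q$ until it reaches a neighbor of $\beta_1$, which comes after $h$. So the path passes through $h$, and $h\in B\cap L_1=\emptyset$, a contradiction.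
\end{proof}

\begin{lemma}\label{lem:claw}
Suppose that every component of $F$ is a path or a subdivided claw, and that some component $T$ is a subdivided claw other than $S_{1,1,1},S_{1,1,2},S_{1,2,2},S_{1,2,3}$. Then $F$ has an $n$-template for every $n$.
\end{lemma}

\begin{proof}
Choose a naming of $T$ as in Lemma~\ref{lem:four}(ii), and let $P$ be $F$ with $T$ replaced by $Y=Y_n(a,b,c)$. Then (P1) holds. For (P2) we must exclude that the other components of $F$ take over the role of $T$, and we do so by counting. Let $\mathcal C$ be the set of components $S$ of $F$, not taken up to isomorphism, that contain a connected set contracting to $T$. Then $T\in\mathcal C$.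

Suppose that $D$ misses $z_i$ and $P[D]$ contracts to $F-I$. The members of $\mathcal C$ have at least four vertices and survive in $F-I$. For $S\in\mathcal C$ let $D_S$ be the component of $P[D]$ that contracts to $S$. By Lemma~\ref{lem:basic}(b), the union $X_S\subseteq D_S$ of the bags of a connected subset of $S$ contracting to $T$ is connected and contracts to $T$. By Lemma~\ref{lem:Y}, $X_S$ does not lie in $Y$, so it lies in a component $S'\ne T$ of $F$, and $S'\in\mathcal C$. By Lemma~\ref{lem:basic}(d), $X_S$ does not induce a path, so $S'$ is a subdivided claw and $X_S$ contains its center. The sets $X_S$ are pairwise disjoint, hence $S\mapsto S'$ is an injective map from $\mathcal C$ to $\mathcal C\setminus\{T\}$, which is impossible.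
\end{proof}

Lemmas~\ref{lem:template}, \ref{lem:cycle}, \ref{lem:leaves} and~\ref{lem:claw} prove the NP-complete half of Theorem~\ref{thm:dichotomy}.

\section{The polynomial cases}\label{sec:poly}

In this section every component of $F$ is a path or one of $S_{1,1,1},S_{1,1,2},S_{1,2,2},S_{1,2,3}$, and $\kappa=19|V_F|$.

\subsection{An algorithm from a bounded boundary}

For $H=K_3$, the boundary of an optimal $W$ had two vertices, and deleting them cut $G$ into pieces each of which lay in a single bag. Both features persist, the second one after a rearrangement of the bags.

\begin{proposition}\label{prop:boundary}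
Let $\mathcal W$ be an optimal $H$-witness structure of $G$, and let $W=W(v)$ and $U=N(W)$. Then $|U|\le\kappa$, and $G$ has an $H$-witness structure $\mathcal W'$ with $W'(v)=W$ such that every component of $G-U$ is contained in one bag of $\mathcal W'$.
\end{proposition}

We first derive the algorithm. The number of components of $G-U$ is not bounded, so we cannot try all ways of distributing them. However, components with the same neighborhood in $U$ are interchangeable.

\begin{proof}[Proof of the polynomial half of Theorem~\ref{thm:dichotomy}, given Proposition~\ref{prop:boundary}]
Enumerate all sets $U\subseteq V_G$ with $|U|\le\kappa$, all components $W$ of $G-U$ and all maps $\pi\colon U\to V_F$. The \emph{type} of a component $Q\ne W$ of $G-U$ is the set $N(Q)\subseteq U$. For each type $\tau$ that occurs, enumerate the nonempty sets $\Phi(\tau)\subseteq V_F$ whose size is at most the number of components of type $\tau$. Given $(U,W,\pi,\Phi)$, assign each component of type $\tau$ to a vertex of $\Phi(\tau)$ so that every vertex of $\Phi(\tau)$ is used, and otherwise arbitrarily. Let the bag of $v$ be $W$, and let the bag of $f\in V_F$ consist of $U_f=\pi^{-1}(f)$ and the components assigned to $f$.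 Test whether this is an $H$-witness structure, and record the largest $|W|$ that passes the test. There are $O(|V_G|^{\kappa+1})$ pairs $(U,W)$, and for each at most $|V_F|^{\kappa}$ maps $\pi$ and at most $(2^{|V_F|})^{2^\kappa}$ choices of $\Phi$; these two numbers are constants.

Every recorded value is attained by a witness structure. Conversely, let $W,U,\mathcal W'$ be as in Proposition~\ref{prop:boundary}. Since $W$ is connected and $N(W)=U$, the set $W$ is a component of $G-U$. Let $\pi(u)$ be the vertex whose bag in $\mathcal W'$ contains $u$, and let $\Phi(\tau)$ be the set of all $f$ such that $W'(f)$ contains a component of type $\tau$. The quadruple $(U,W,\pi,\Phi)$ is enumerated, and $U_f\neq\emptyset$ for all $f$ by $(\star)$. We claim that for a distribution with these data, being a witness structure depends on the data alone. A component of type $\tau$ is connected, and its neighbors are exactly the vertices of $\tau$. Hence the bag of $f$ is adjacent to $W$ if and only if $U_f$ meets $N(W)$. The bags of $f\ne f'$ are adjacent if and only if $U_f$ is adjacent to $U_{f'}$, or some $\tau$ with $f\in\Phi(\tau)$ meets $U_{f'}$, or some $\tau$ with $f'\in\Phi(\tau)$ meets $U_f$. Finally, as $U_f\ne\emptyset$,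 the bag of $f$ is connected if and only if every $\tau$ with $f\in\Phi(\tau)$ meets $U_f$ and the following graph on $U_f$ is connected: two vertices are joined if they are adjacent in $G$ or belong to a common $\tau$ with $f\in\Phi(\tau)$. So the candidate built by the algorithm passes the test, and the optimum is recorded.
\end{proof}

The rest of the section proves Proposition~\ref{prop:boundary}. Fix $\mathcal W$, $W$, $U$ as in its statement, a component $T$ of $F$, and $J=\bigcup_{f\in V_T}W(f)$. By Lemma~\ref{lem:basic}(b), the sets $J$ are the components of $G-W$, so they can be treated one at a time.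

\subsection{Absorbing and splitting}

Call a subset of $J$ \emph{anchored} if it is connected and meets $U$. Every bag $W(f)$, $f\in V_T$, is anchored by $(\star)$; this is where domination enters. Anchored sets are sets that $W$ can absorb while staying connected, and optimality is used only through the next lemma.

\begin{lemma}\label{lem:absorb}
Let $A\subsetneq J$ be a nonempty union of anchored sets. Then $G[J\setminus A]$ has no $T$-witness structure each of whose bags meets $U$ or is adjacent to $A$. In particular, if $\mathcal P$ is a partition of $J$ into anchored sets, then for no proper subfamily of $\mathcal P$ does the union have a $T$-witness structure whose bags are unions of members of $\mathcal P$.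
\end{lemma}

\begin{proof}
Otherwise $W\cup A$ is connected and adjacent to each of the new bags. The bags of the other components of $F$ are still adjacent to $W$ and are not adjacent to $J$. By $(\star)$ we obtain an $H$-witness structure in which the bag $W\cup A$ of $v$ is larger than $W$. For the second statement let $A$ be the union of the omitted members.
\end{proof}

When we apply the lemma to reach a contradiction we say that we \emph{absorb} $A$. For $f\in V_T$ let $N_T(f)$ be its set of neighbors in $T$, and for $K\subseteq W(f)$ let $\lambda(K)\subseteq N_T(f)$ be the set of those $g$ for which $K$ is adjacent to $W(g)$. Thus $\lambda(W(f))=N_T(f)$, and a connected set $K\subseteq W(f)$ with $\lambda(K)=N_T(f)$ can replace $W(f)$ in the $T$-witness structure.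

\begin{lemma}\label{lem:split}
Let $f\in V_T$.
\begin{itemize}
\item[(a)] If $u\in U\cap W(f)$ and $K$ is a component of $W(f)-u$, then $\lambda(K)\ne N_T(f)$.
\item[(b)] If $W(f)$ is partitioned into anchored sets $K,K'$, then $\lambda(K)\ne N_T(f)$ and $\lambda(K')\ne N_T(f)$.
\item[(c)] If $W(f)$ is partitioned into anchored sets $K,K'$, then there is no $g\in N_T(f)$ with $\lambda(K')=\{g\}$ and $\lambda(K)=N_T(f)\setminus\{g\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Otherwise absorb $W(f)\setminus K$, which is anchored by Lemma~\ref{lem:basic}(a), and let $K$ be the bag of $f$; it is adjacent to the absorbed vertex $u$.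

(b) If $\lambda(K)=N_T(f)$, absorb $K'$ and let $K$ be the bag of $f$. The other statement is symmetric.

(c) Suppose that such a $g$ exists, and let $T^+$ be $T$ with the edge $fg$ subdivided once. The sets $K$ and $K'$ are adjacent because $W(f)$ is connected. Taking $K$ as the bag of $f$ and $K'$ as the bag of the new vertex gives a $T^+$-witness structure of $G[J]$ with anchored bags. Now $T^+$ has a leaf $x$ with $T^+-x\cong T$: if $T$ is a path, take an end of $T^+$; if $T$ is a subdivided claw, one leg has become longer by one, and we take its leaf. Absorbing the bag of $x$ contradicts Lemma~\ref{lem:absorb}.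
\end{proof}

Part (c) is the first place where the shape of $T$ is used.

\begin{lemma}\label{lem:lowdegree}
If $f$ has degree at most $2$ in $T$, then $W(f)$ contains exactly one vertex $u_f$ of $U$. If $f$ has degree $0$, then $W(f)=\{u_f\}$. If $f$ has degree $1$, no component of $W(f)-u_f$ is adjacent to the bag of the neighbor of $f$. If $f$ has degree $2$, no component of $W(f)-u_f$ is adjacent to the bags of both neighbors of $f$.
\end{lemma}

\begin{proof}
Suppose that $u\ne u'$ are in $U\cap W(f)$. Let $K$ be the component of $W(f)-u$ that contains $u'$, and let $K'=W(f)\setminus K$. Both sets are anchored, and $\lambda(K)\cup\lambda(K')=N_T(f)$. If $|N_T(f)|\le1$, one of the two sets $\lambda(K),\lambda(K')$ equals $N_T(f)$, contradicting Lemma~\ref{lem:split}(b). If $N_T(f)=\{g,g'\}$, then by (b) one of them is $\{g\}$ and the other is $\{g'\}$, contradicting (c). The remaining statements are Lemma~\ref{lem:split}(a); in degree $0$ every component $K$ would have $\lambda(K)=\emptyset=N_T(f)$, so there is none.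
\end{proof}

The lemma fails for $T=K_3$, where no leaf is available for absorption: in Example~\ref{ex:wheel} three bags share $n$ boundary vertices.

\subsection{The bag of a center}

At the center of a claw, Lemma~\ref{lem:split} no longer forbids a partition into two anchored sets, since each part may see two of the three legs. We show that many boundary vertices in the center bag would cut it into a chain of slices which, together with the legs, has nearly the shape of the graph $Y$ of Section~\ref{sec:claws}. Lemma~\ref{lem:four}(i) then rebuilds $T$ around a new center without using all slices.

\begin{lemma}\label{lem:center}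
If $T$ is one of $S_{1,1,1},S_{1,1,2},S_{1,2,2},S_{1,2,3}$ with center $f_0$, then $|U\cap W(f_0)|\le19$.
\end{lemma}

\begin{proof}
Let $Z=W(f_0)$. Number the legs $1,2,3$ and regard $\lambda(K)$, for $K\subseteq Z$, as a subset of $\{1,2,3\}$.

\emph{The boundary vertices lie on three paths.} Choose $s_i\in Z$ with $i\in\lambda(\{s_i\})$ for $i=1,2,3$, and a spanning tree of $G[Z]$. In a tree, any three vertices have a median: a vertex $y$ such that the paths $\Pi_i$ from $y$ to $s_i$ pairwise share only $y$. Let $\Theta$ be the set of vertices of $\Pi_1\cup\Pi_2\cup\Pi_3$, and let $A$ be the union of those components of $G[Z\setminus\Theta]$ that meet $U$. The set $Z\setminus A$ is connected, because it consists of $\Theta$ and components adjacent to $\Theta$, and $\lambda(Z\setminus A)=\{1,2,3\}$. If $A\ne\emptyset$, then $Z\setminus A$ is adjacent to $A$, and we absorb $A$, contradicting Lemma~\ref{lem:absorb}. So $U\cap Z\subseteq\Theta$.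

Fix $i$, let $\{i,j,k\}=\{1,2,3\}$, and let $u_1,\dots,u_m$ be the vertices of $U$ on $\Pi_i-y$, ordered from $s_i$ toward $y$. We prove $m\le6$, which gives $|U\cap Z|\le1+3\cdot6=19$. Let $m\ge2$.

\emph{Each $u_p$ separates $Z$.} Let $R_p$ be the component of $Z-u_p$ that contains $y$, and $R_0=Z$. The set $R_p$ contains $\Pi_j$, $\Pi_k$ and all $u_{p'}$ with $p'>p$. So $\lambda(R_p)\supseteq\{j,k\}$, and Lemma~\ref{lem:split}(a) gives
\[
\lambda(R_p)=\{j,k\}\qquad(1\le p\le m).
\]
If $p'<p$, then $u_{p'}\notin R_p$, for otherwise the part of $\Pi_i$ from $u_{p'}$ to $s_i$, which avoids $u_p$, would put $s_i$ into $R_p$. In particular $R_{p+1}$ is a connected set containing $y$ and avoiding $u_p$, so $R_0\supseteq R_1\supseteq\dots\supseteq R_m$. Note also that $u_p$ is the only vertex of $Z\setminus R_p$ adjacent to $R_p$.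

\emph{Slices.} Let $Z_p=R_{p-1}\setminus R_p$ for $1\le p<m$, and $Z_m=R_{m-1}$. These sets partition $Z$, and $u_p\in Z_p$. Each slice is connected. For $p=m$ this holds by definition. For $p<m$, take a path in $R_{p-1}$ from a vertex of $Z_p$ to $u_p$; it can enter $R_p$ only through $u_p$, so it stays in $Z_p$. Slices $Z_p$ and $Z_{p'}$ with $p'\ge p+2$ are not adjacent: $Z_{p'}\subseteq R_{p+1}$, the slice $Z_p$ is disjoint from $R_{p+1}$, and the only vertex of $Z\setminus R_{p+1}$ adjacent to $R_{p+1}$ is $u_{p+1}\notin Z_p$. As $Z$ is connected, $Z_1\cup\dots\cup Z_p$ is adjacent to $Z_{p+1}\cup\dots\cup Z_m$, so $Z_p$ is adjacent to $Z_{p+1}$.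

\emph{Which legs the slices see.} For $1\le p<m$, the sets $R_p\ni u_m$ and $Z\setminus R_p\ni u_p$ partition $Z$ into anchored sets, the second being connected by Lemma~\ref{lem:basic}(a). The set $\lambda(Z\setminus R_p)$ contains $i$, because $\lambda(R_p)$ does not; it is not $\{1,2,3\}$ by Lemma~\ref{lem:split}(b), and it is not $\{i\}$ by Lemma~\ref{lem:split}(c). So it is $\{i,j\}$ or $\{i,k\}$. These two-element sets increase with $p$, so they are all equal, and after exchanging the names $j$ and $k$ if necessary they equal $\{i,j\}$. Since $Z_1=Z\setminus R_1$, $Z_m=R_{m-1}$ and $Z_p=R_{p-1}\cap(Z\setminus R_p)$ for $1<p<m$, we get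
\[
\lambda(Z_1)=\{i,j\},\qquad\lambda(Z_m)=\{j,k\},\qquad\lambda(Z_p)\subseteq\{j\}\quad(1<p<m).
\]

Let $a,b,c$ be the lengths of the legs $i,j,k$, and let $A_1,\dots,A_a$; $B_1,\dots,B_b$; $C_1,\dots,C_c$ be their bags, numbered outward. These bags and the slices form a partition $\mathcal P$ of $J$ into anchored sets. The adjacent pairs are exactly: consecutive bags of a leg, consecutive slices, $A_1Z_1$, $C_1Z_m$, and $B_1Z_p$ for $p$ in a set $\mathcal I$ with $\{1,m\}\subseteq\mathcal I\subseteq\{1,\dots,m\}$. This is the pattern of $Y_m(a,b,c)$, except that some of the edges $\beta_1z_p$ may be missing. A long run of missing edges is impossible, since it could serve as a leg.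

\emph{Any $c$ consecutive integers in $\{1,\dots,m\}$ contain an element of $\mathcal I$.} Otherwise, as $1,m\in\mathcal I$, there is $p\in\mathcal I$ with $p+c<m$ and $p+1,\dots,p+c\notin\mathcal I$. Take $Z_1\cup\dots\cup Z_p$ as the center bag and $(A_1,\dots,A_a)$, $(B_1,\dots,B_b)$, $(Z_{p+1},\dots,Z_{p+c})$ as legs. The slices of the third leg are adjacent neither to $A_1$ nor to $B_1$, so this is a $T$-witness structure. It omits $C_1$, contradicting Lemma~\ref{lem:absorb}.

\emph{Moving the center to $B_1$.} Suppose $m\ge c+4$. Then $\{3,\dots,m-2\}$ has at least $c$ elements and contains some $p\in\mathcal I$. Consider the four sequences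
\[
(Z_1,A_1,\dots,A_a),\qquad(Z_m,C_1,\dots,C_c),\qquad(B_2,\dots,B_b),\qquad(Z_p)
\]
of lengths $a+1$, $c+1$, $b-1$ and $1$. In each sequence exactly the consecutive members are adjacent, and exactly the first member is adjacent to $B_1$. Members of different sequences are not adjacent, because $3\le p\le m-2$. By Lemma~\ref{lem:four}(i), initial segments of three of the sequences have lengths $a,b,c$, and with center bag $B_1$ they form a $T$-witness structure. It omits $Z_2$, contradicting Lemma~\ref{lem:absorb}. Hence $m\le c+3\le6$.
\end{proof}

\subsection{Rearranging the bags}

A bounded boundary is not yet enough for the algorithm, because an optimal structure may cut a component of $G-U$ into parts.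

\begin{example}\label{ex:cut}
Let $F=P_4$. Let $G$ consist of a path $y_1y_2ss'y_3y_4$, a vertex $r$ adjacent to $y_1,\dots,y_4$, and seven leaves at $r$. Take $W$ to be $r$ with its leaves, and the bags $\{y_1\},\{y_2,s\},\{s',y_3\},\{y_4\}$. This structure is optimal: a larger $W$ contains $r$, its complement is a subpath with four or five vertices, and in each such subpath at most three vertices have a neighbor outside it. The component $\{s,s'\}$ of $G-U$ meets two bags. Moving $s$ into the bag of $s'$ repairs this.
\end{example}

The repair works in general. Along a leg, a component of $G[J]-U$ that crosses from one bag to the next consists of parts that look outward in the inner bag and parts that look inward in the outer bag, and we collect these in one bag.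

\begin{lemma}\label{lem:rearrange}
The graph $G[J]$ has a $T$-witness structure with anchored bags such that every component of $G[J]-U$ is contained in one bag.
\end{lemma}

\begin{proof}
If $T=K_1$ there is only one bag. Otherwise let $f_0$ be the center of $T$ if $T$ is a claw, and an end of $T$ if $T$ is a path. Then $T$ consists of $f_0$ and one or three legs $f_{i,1},\dots,f_{i,t_i}$, numbered outward, whose vertices have degree at most $2$. Put $f_{i,0}=f_0$ and $Z=W(f_0)$, and let $u_{i,j}$ be the unique vertex of $U$ in $W(f_{i,j})$, for $j\ge1$. Sort the components of $W(f_{i,j})-u_{i,j}$ into those adjacent to the inner bag $W(f_{i,j-1})$, those adjacent to the outer bag $W(f_{i,j+1})$, and those adjacent to neither, and let $L^-_{i,j}$, $L^+_{i,j}$, $L^0_{i,j}$ be their unions. By Lemma~\ref{lem:lowdegree} these three sets are disjoint, and $L^-_{i,t_i}=L^+_{i,t_i}=\emptyset$. We call $Z$, $\{u_{i,j}\}$, $L^-_{i,j}$, $L^+_{i,j}$, $L^0_{i,j}$ the \emph{pieces}, and define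
\begin{align*}
W'(f_0)&=Z\cup\textstyle\bigcup_iL^-_{i,1},\\
W'(f_{i,1})&=\{u_{i,1}\}\cup L^0_{i,1},\\
W'(f_{i,j})&=\{u_{i,j}\}\cup L^0_{i,j}\cup L^-_{i,j}\cup L^+_{i,j-1}\qquad(2\le j\le t_i).
\end{align*}
Every nonempty piece lies in exactly one of these sets, so they partition $J$, and each of them meets $U$.

An edge of $G[J]$ between different pieces either lies inside an old bag $W(f_{i,j})$, and then has the end $u_{i,j}$, or joins the old bags of two adjacent vertices of $T$. In the second case its end in the outer bag $W(f_{i,j})$ is $u_{i,j}$ or lies in $L^-_{i,j}$, and its end in the inner bag lies in $Z$ if $j=1$, and is $u_{i,j-1}$ or lies in $L^+_{i,j-1}$ if $j\ge2$. This gives the following complete list.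
\begin{center}
\begin{tabular}{ll}
edge between & ends lie in the new sets of\\
\hline
$u_{i,j}$ and $L^0_{i,j}$ & $f_{i,j}$ only\\
$u_{i,j}$ and $L^+_{i,j}$ & $f_{i,j}$ and $f_{i,j+1}$\\
$u_{i,1}$ and $L^-_{i,1}$ & $f_{i,1}$ and $f_0$\\
$u_{i,j}$ and $L^-_{i,j}$, $j\ge2$ & $f_{i,j}$ only\\
$Z$ and $u_{i,1}$ & $f_0$ and $f_{i,1}$\\
$Z$ and $L^-_{i,1}$ & $f_0$ only\\
$u_{i,j}$ and $\{u_{i,j+1}\}\cup L^-_{i,j+1}$ & $f_{i,j}$ and $f_{i,j+1}$\\
$L^+_{i,j}$ and $\{u_{i,j+1}\}\cup L^-_{i,j+1}$ & $f_{i,j+1}$ only
\end{tabular}
\end{center}

\emph{No forbidden adjacency.} In every row the ends lie in one new set or in the new sets of adjacent vertices of $T$.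

\emph{The new sets are connected.} Each component of $L^-_{i,1}$ is adjacent to $Z$. Each component of $L^0_{i,j}$ or $L^-_{i,j}$ is adjacent to $u_{i,j}$. Each component of $L^+_{i,j-1}$ is adjacent to $W(f_{i,j})$, hence to the connected set $\{u_{i,j}\}\cup L^-_{i,j}$.

\emph{Every edge of $T$ is realized.} Consider $f_0f_{i,1}$. If $L^-_{i,1}\ne\emptyset$, it lies in $W'(f_0)$ and is adjacent to $u_{i,1}$. If $L^-_{i,1}=\emptyset$, an edge between the old bags joins $Z$ to $u_{i,1}$. Consider $f_{i,j}f_{i,j+1}$ with $j\ge1$. If $L^+_{i,j}\ne\emptyset$, it lies in $W'(f_{i,j+1})$ and is adjacent to $u_{i,j}$. If $L^+_{i,j}=\emptyset$, an edge between the old bags joins $u_{i,j}$ to $\{u_{i,j+1}\}\cup L^-_{i,j+1}\subseteq W'(f_{i,j+1})$.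

\emph{Components of $G[J]-U$ are not cut.} All $u_{i,j}$ belong to $U$, so an edge between different pieces that avoids $U$ joins $Z$ to $L^-_{i,1}$ or $L^+_{i,j}$ to $L^-_{i,j+1}$, and in both cases its ends lie in one new set. An edge inside a piece also has its ends in one new set.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:boundary}]
By Lemmas~\ref{lem:lowdegree} and~\ref{lem:center}, every bag $W(f)$ with $f\in V_F$ contains at most $19$ vertices of $U$, and these bags cover $U$. So $|U|\le19|V_F|=\kappa$. Apply Lemma~\ref{lem:rearrange} to every component $T$ of $F$ and keep $W'(v)=W$. All new bags meet $U=N(W)$, so $(\star)$ shows that $\mathcal W'$ is an $H$-witness structure. The components of $G-U$ are $W$ and the components of the graphs $G[J]-U$, and each of these lies in one bag of $\mathcal W'$.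
\end{proof}

This completes the proof of the polynomial half, and with Section~\ref{sec:hard} the proof of Theorem~\ref{thm:dichotomy}.

\begin{thebibliography}{1}
\bibitem{source}
Durham Research Online, \texttt{https://core.ac.uk/download/pdf/15413.pdf}, doi:10.1016/j.dam.2010.05.005.
\end{thebibliography}
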